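\title{Amortization saves exponentially many wires in monotone comparator circuits}

\begin{abstract}
The size of a comparator circuit is its number of wires. We disprove the conjecture that, for monotone comparator circuits, computing many copies of a monotone function costs asymptotically as much per copy as computing one. Every slice function on $N$ variables has amortized size at most $2N(N-1)$, whereas for $N\ge 20$ almost all middle-slice functions need more than $2^{N/2}/(N+1)$ wires for a single copy. For $N=30$ the two bounds that we obtain are $1740$ and $2353$. There are also functions of exponential size whose amortized size is within a factor $1+\varepsilon$ of the number of variables. The upper bound produces all members of a large family of functions at small average cost and then converts two copies of the family into many copies of one prescribed member. The lower bound is by counting.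
\end{abstract}

\section{Introduction}

\subsection{Comparator circuits and amortized size}

A \emph{comparator circuit} consists of finitely many wires and a sequence of gates. Each wire is initially labeled with a literal $x_i$ or $\neg x_i$ or with a constant $0$ or $1$. A gate acts on an ordered pair $(i,j)$ of distinct wires: if they carry the bits $\alpha,\beta$, then afterwards wire $i$ carries $\alpha\wedge\beta$ and wire $j$ carries $\alpha\vee\beta$. At every moment each wire carries a boolean function of the input. Some wires are designated as outputs, and an output computes the function that it carries after the last gate. The \emph{size} of the circuit is its number of wires; gates are not counted. The circuit is \emph{monotone} if no wire is labeled with a negated variable.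

A function $f:\{0,1\}^n\to\{0,1\}$ is \emph{monotone} if $x\le x'$ coordinatewise implies $f(x)\le f(x')$. For such $f$ and $m\ge1$, let $\mathrm{mCC}(m\cdot f)$ be the least size of a monotone comparator circuit that has $m$ distinct output wires, each computing $f$ on the same input, and let $\mathrm{mCC}(f)=\mathrm{mCC}(1\cdot f)$. These numbers are finite.

\begin{lemma}\label{lem:finite}
Every monotone $f$ on $n$ variables satisfies $\mathrm{mCC}(f)\le 2^{n+1}-1$.
\end{lemma}

\begin{proof}
For $n=0$ the function is a constant and one wire suffices. For $n\ge1$ let $f_0\le f_1$ be the restrictions of $f$ to $x_n=0$ and $x_n=1$. Then $f=f_0\vee(x_n\wedge f_1)$. Compute $f_0$ and $f_1$ on disjoint sets of wires, add a wire labeled $x_n$, and apply two gates. This takes at most $2(2^{n}-1)+1=2^{n+1}-1$ wires.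
\end{proof}

Placing two circuits side by side gives $\mathrm{mCC}((m+m')\cdot f)\le\mathrm{mCC}(m\cdot f)+\mathrm{mCC}(m'\cdot f)$. By Fekete's lemma, a nonnegative sequence with $a_{m+m'}\le a_m+a_{m'}$ satisfies $\lim_m a_m/m=\inf_m a_m/m$. So the \emph{amortized monotone comparator circuit size}
\[
\widetilde{\mathrm{mCC}}(f)=\lim_{m\to\infty}\frac{\mathrm{mCC}(m\cdot f)}{m}
\]
exists, and
\begin{equation}\label{eq:inf}
1\le \widetilde{\mathrm{mCC}}(f)\le \frac{\mathrm{mCC}(m\cdot f)}{m}\qquad\text{for every } m\ge1,
\end{equation}
where the left inequality holds because $m$ outputs occupy $m$ wires. In particular $\widetilde{\mathrm{mCC}}(f)\le\mathrm{mCC}(f)$. The problem is whether this inequality can be strict.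

\medskip
\noindent\textbf{Conjecture} (Conjecture 1.3 of \cite{amort}). \emph{Every monotone boolean function $f$ satisfies $\widetilde{\mathrm{mCC}}(f)=\mathrm{mCC}(f)$.}
\medskip

There is a good reason to expect equality. A gate only rearranges the two bits that it touches, so on every input the number of wires carrying $1$ never changes, and there is no instruction that copies a computed value. The following bound makes this precise in the simplest situation. A variable is \emph{essential} for $f$ if changing it alone changes the value of $f$ at some input.

\begin{proposition}\label{prop:ess}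
If $x_i$ is essential for a monotone function $f$, then every monotone comparator circuit with $m$ outputs computing $f$ has at least $m$ wires labeled $x_i$. Hence every monotone $f$ with $e$ essential variables has $\widetilde{\mathrm{mCC}}(f)\ge e$.
\end{proposition}

\begin{proof}
Fix the other variables so that $f$ becomes a nonconstant function of $x_i$; by monotonicity it becomes $x_i$. After this restriction every wire initially carries one of the functions $0\le x_i\le 1$. A gate applied to two members of a chain returns the same two functions, possibly exchanged, so the multiset of functions on the wires never changes. At the end at least $m$ wires carry $x_i$, so at least $m$ wires carry $x_i$ at the start, and these are the wires labeled $x_i$. Summing over the essential variables gives $\mathrm{mCC}(m\cdot f)\ge em$.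
\end{proof}

Thus the conjecture holds for every $f$ that can be computed with one wire per essential variable. This covers monotone formulas in which each variable occurs once: evaluate subformulas on disjoint wires and use one gate per connective. It also covers the threshold functions. Write $|x|$ for the number of ones in $x$, its \emph{weight}, and $[P]$ for the bit that is $1$ exactly when $P$ holds, and let $T_j(x)=[\,|x|\ge j\,]$ for $1\le j\le n$. On wires $1,\dots,n$ labeled $x_1,\dots,x_n$, the gates $(1,2),(2,3),\dots,(n-1,n)$ move a largest bit to wire $n$. Repeating this on the wires $1,\dots,n-1$, then on $1,\dots,n-2$, and so on, sorts the bits, and wire $n+1-j$ ends up carrying $T_j$. All $n$ variables are essential for $T_j$, so $\widetilde{\mathrm{mCC}}(T_j)=\mathrm{mCC}(T_j)=n$.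

The same example contains a warning. The sorting network delivers $n$ functions on $n$ wires, although each of them alone costs $n$ wires. \emph{Different} functions can therefore share their cost. We shall find families in which the sharing is exponential, and in which a supply of all members can be turned into a supply of any one member at the loss of a factor $4$.

\subsection{Results}

For $1\le k\le N-1$, a \emph{$k$-slice function} on $N$ variables is a function that is $0$ on inputs of weight less than $k$ and $1$ on inputs of weight greater than $k$; on weight $k$ it is arbitrary. We work with a generalization in which the variables are grouped into blocks.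

\begin{definition}\label{def:fh}
Let $b\ge2$, $1\le k\le b-1$, $t\ge1$ and $N=bt$. Split $x\in\{0,1\}^N$ into blocks $x^{(1)},\dots,x^{(t)}\in\{0,1\}^b$. Put
\[
\Lambda=\{s\in\{0,1\}^b: |s|=k\},\qquad K=|\Lambda^t|=\binom bk^{t},\qquad \ell=\log_2K .
\]
For $h:\Lambda^t\to\{0,1\}$ the \emph{block-slice function} $f_h:\{0,1\}^N\to\{0,1\}$ is evaluated by scanning the blocks in the order $j=t,t-1,\dots,1$. At the first block with $|x^{(j)}|\ne k$ the scan stops, and $f_h(x)=[\,|x^{(j)}|>k\,]$. If all blocks have weight $k$, then $f_h(x)=h(x)$.
\end{definition}

For $t=1$ these are exactly the $k$-slice functions on $N=b$ variables. Block-slice functions are monotone (Lemma~\ref{lem:lattice}).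

\begin{theorem}\label{thm:upper}
For every $h:\Lambda^t\to\{0,1\}$ we have $\widetilde{\mathrm{mCC}}(f_h)\le 2b(N-1)$. In particular, every $k$-slice function on $N\ge2$ variables, $1\le k\le N-1$, has $\widetilde{\mathrm{mCC}}\le 2N(N-1)$.
\end{theorem}

\begin{theorem}\label{thm:lower}
Suppose that $\lfloor\sqrt{K/\ell}\rfloor\ge N+2$. Then $\mathrm{mCC}(f_h)>\sqrt{K/\ell}$ for all but a $2^{-K/4}$ fraction of the $2^K$ functions $h$.
\end{theorem}

\begin{corollary}\label{cor:disproof}
The conjecture is false. More precisely:
\begin{enumerate}
\item[(a)] Every $15$-slice function on $30$ variables has $\widetilde{\mathrm{mCC}}\le1740$, and all but a $2^{-K/4}$ fraction of them, where $K=\binom{30}{15}=155117520$, have $\mathrm{mCC}>2353$.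
\item[(b)] Let $N\ge20$, $k=\lfloor N/2\rfloor$ and $K=\binom Nk$. Every $k$-slice function on $N$ variables has $\widetilde{\mathrm{mCC}}\le 2N(N-1)$, and all but a $2^{-K/4}$ fraction of them have $\mathrm{mCC}>2^{N/2}/(N+1)$.
\end{enumerate}
\end{corollary}

So for large $N$ the conjecture fails by an exponential factor for almost all middle-slice functions. The counterexamples are shown to exist by counting. The next theorem says that the lower bound of Proposition~\ref{prop:ess} is asymptotically attained by functions of exponential size.

\begin{theorem}\label{thm:near}
For every even $n_0\ge28$ and every $N\ge n_0$ there is a monotone function $F$ depending on all of its $N$ variables with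
\[
N\le\widetilde{\mathrm{mCC}}(F)\le N+3n_0-4,\qquad \mathrm{mCC}(F)>N-n_0+\frac{2^{n_0/4}}{\sqrt{n_0/2}} .
\]
Hence for each fixed $\varepsilon\in(0,1]$ and all large $N$ there is such an $F$ with $N\le\widetilde{\mathrm{mCC}}(F)\le(1+\varepsilon)N$ and $\mathrm{mCC}(F)\ge2^{\varepsilon N/13}$, and for each fixed $c$ and all large $N$ there is such an $F$ with $\widetilde{\mathrm{mCC}}(F)=N+O_c(\log N)$ and $\mathrm{mCC}(F)\ge N^c$.
\end{theorem}

\begin{theorem}\label{thm:gap}
Let $\rho(N)$ be the maximum of $\mathrm{mCC}(f)/\widetilde{\mathrm{mCC}}(f)$ over monotone $f$ on $N$ variables. Then $2^{N/2-O(\log N)}\le\rho(N)\le2^{N+1}$. Moreover, for each fixed $b\ge2$ and all large multiples $N$ of $b$ there is a monotone $f$ on $N$ variables with linear amortized size $\widetilde{\mathrm{mCC}}(f)\le 2b(N-1)$ and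
\[
\mathrm{mCC}(f)>\frac{1}{\sqrt N}\,2^{\frac N2\left(1-\frac{\log_2(b+1)}{b}\right)} .
\]
\end{theorem}

Section~\ref{sec:three} carries out the construction behind Theorem~\ref{thm:upper} on three variables, and Section~\ref{sec:upper} proves the theorem. Section~\ref{sec:count} contains Theorem~\ref{thm:lower} and Corollary~\ref{cor:disproof}, and Section~\ref{sec:more} contains Theorems~\ref{thm:near} and~\ref{thm:gap}.

\section{The construction on three variables}\label{sec:three}

Take $N=3$ and $k=1$. A $1$-slice function is determined by the set $A\subseteq\{1,2,3\}$ of those $i$ for which it accepts the $i$-th unit vector. Call it $f_A$; thus $f_A=T_2\vee\bigvee_{i\in A}x_i$. All eight functions agree off weight $1$, so $f_A\wedge f_B=f_{A\cap B}$ and $f_A\vee f_B=f_{A\cup B}$: a gate replaces two sets by their intersection and union. We drop braces and write $f_{23}$ for $f_{\{2,3\}}$.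

\emph{A variable and its negation.} On inputs of weight $1$, the function $f_1=x_1\vee(x_2\wedge x_3)$ equals $x_1$ and $f_{23}=x_2\vee x_3$ equals $\neg x_1$. Three wires yield both: one gate turns $x_2,x_3$ into $x_2\wedge x_3$ and $x_2\vee x_3$, and a second gate combines $x_1$ with $x_2\wedge x_3$. By symmetry three wires yield $f_2$ and $f_{13}$.

\emph{The first bit.} Make two pairs $f_1,f_{23}$ and apply a gate to one pair. Six wires now carry $f_\emptyset,f_1,f_{23},f_{123}$, the four slice functions whose value on weight $1$ depends only on $x_1$. The cost is $3/2$ wires per function.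

\emph{The second bit.} Take $f_A$, $f_B$, $f_2$, $f_{13}$. Apply gates to the pairs $f_A,f_{13}$ and $f_B,f_2$. Then take the union of the two intersections and the intersection of the two unions:
\[
(A\cap 13)\cup(B\cap 2),\qquad (A\cup13)\cap(B\cup 2)=(B\cap13)\cup(A\cap 2).
\]
The four gates have exchanged the membership of the element $2$ between $A$ and $B$. Do this for all $16$ ordered pairs $(A,B)$ from $\{\emptyset,1,23,123\}$. The set $A\cap13$ runs through $\emptyset,1,3,13$, and $B\cap2$ is empty for two choices of $B$ and equal to $2$ for the other two. So the first output gives each of the eight subsets twice, and by symmetry so does the second. We have used $32$ functions from the previous step, which is $8$ copies of that list on $48$ wires, and $16$ pairs $f_2,f_{13}$ on another $48$ wires. The $96$ wires carry four copies of the complete list of eight functions, at $3$ wires per function.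

\emph{Extracting one function.} Let the target be $I=12$. Match each set $G$ in one copy of the complete list with the complement $G^*$ of the symmetric difference $G\triangle I$ in a second copy, and keep the intersection:
\[
\begin{array}{c|cccccccc}
G&\emptyset&1&2&3&12&13&23&123\\
G^*&3&13&23&\emptyset&123&1&2&12\\ \hline
G\cap G^*&\emptyset&1&2&\emptyset&12&1&2&12
\end{array}
\]
In every column $G\cap G^*=G\cap I$. Now take unions in the four pairs of columns with complementary $G$: $\emptyset\cup12$, $1\cup2$, $2\cup1$, $\emptyset\cup12$. Sixteen functions have become four copies of $f_I$. The $96$ wires give eight copies, that is $12=2N(N-1)$ wires per copy.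

Here this is a bad bargain, since $f_{12}=x_1\vee x_2$ needs two wires. The point is the rate of growth. On $N$ variables each further bit squares the length of the list but adds only $N/2$ wires per function, and the extraction always costs a factor $4$. After $N-1$ bits the list contains every slice function, including those that need exponentially many wires on their own.

\section{The upper bound}\label{sec:upper}

\subsection{Lists and rates}

Only the functions present on the wires matter, not their positions. A \emph{list} is a nonempty finite multiset of boolean functions; $|\mathcal A|$ counts entries with multiplicity, $\mathcal A+\mathcal B$ is the multiset sum, and $c\mathcal A$ is the sum of $c$ copies. Write $\mathcal A\Rightarrow\mathcal B$ if some sequence of gates on $|\mathcal A|$ wires carrying $\mathcal A$ ends with $|\mathcal B|$ distinct wires carrying $\mathcal B$; the remaining wires are ignored. The relation is transitive, and $\mathcal A\Rightarrow\mathcal B$, $\mathcal A'\Rightarrow\mathcal B'$ imply $\mathcal A+\mathcal A'\Rightarrow\mathcal B+\mathcal B'$.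

A list $\mathcal A$ has \emph{rate at most $r$} if there are an integer $c\ge1$ and a list $V$ of variables with
\[
V\Rightarrow c\mathcal A\qquad\text{and}\qquad |V|\le r\,c\,|\mathcal A| .
\]
The rate is the number of wires spent per entry when the whole list is produced in bulk. Two facts are immediate. If $w\mathcal B$ has rate at most $r$ for an integer $w\ge1$, then so does $\mathcal B$ (replace $c$ by $cw$). If the one-entry list $\{f\}$ has rate at most $r$, then $\widetilde{\mathrm{mCC}}(f)\le r$ by \eqref{eq:inf}.

\subsection{The lattice of block-slice functions}

\begin{lemma}\label{lem:lattice}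
Each $f_h$ is monotone. The map $h\mapsto f_h$ is injective, and $f_{h\wedge h'}=f_h\wedge f_{h'}$, $f_{h\vee h'}=f_h\vee f_{h'}$.
\end{lemma}

\begin{proof}
Let $x\le x'$, $x\neq x'$ and $f_h(x)=1$. Let $j$ be the first block in scan order with $x^{(j)}\ne x'^{(j)}$. If the scan of $x$ stops before block $j$, then the scan of $x'$ sees the same blocks and $f_h(x')=f_h(x)$. Otherwise both scans reach block $j$, where $|x^{(j)}|<|x'^{(j)}|$. If $|x'^{(j)}|\le k$, then $|x^{(j)}|<k$ and $f_h(x)=0$, which is excluded. So $|x'^{(j)}|>k$ and $f_h(x')=1$. The other claims hold because $f_h=h$ on $\Lambda^t$, while outside $\Lambda^t$ the value of $f_h$ does not depend on $h$.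
\end{proof}

\subsection{Mixing}

To make a function depend on one more bit, one selects between two functions $\varphi_0,\varphi_1$ according to that bit. Selecting once wastes half of the gate outputs. The wasted half, however, contains the opposite selection, and a complete list needs both. For functions $u,v$, which play the roles of the bit and its negation, put
\[
M(\varphi_0,\varphi_1)=(\varphi_0\wedge v)\vee(\varphi_1\wedge u)\vee(u\wedge v).
\]
At any input its value is given by
\begin{equation}\label{eq:table}
\begin{array}{c|cccc}
(u,v)&(0,0)&(0,1)&(1,0)&(1,1)\\ \hline
M(\varphi_0,\varphi_1)&0&\varphi_0&\varphi_1&1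
\end{array}
\end{equation}

\begin{lemma}[mixing]\label{lem:mix}
For all functions $\varphi_0,\varphi_1,u,v$:
\begin{enumerate}
\item[(a)] $\{\varphi_0,\varphi_1,u,v,u,v\}\Rightarrow\{M(\varphi_0,\varphi_1),M(\varphi_1,\varphi_0)\}$.
\item[(b)] If $u\wedge v\le\varphi_c\le u\vee v$ for $c=0,1$, then $\{\varphi_0,\varphi_1,u,v\}\Rightarrow\{M(\varphi_0,\varphi_1),M(\varphi_1,\varphi_0)\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
The function $(\varphi_0\vee v)\wedge(\varphi_1\vee u)\wedge(u\vee v)$ takes the values $0,\varphi_1,\varphi_0,1$ in the four columns of \eqref{eq:table}, so it equals $M(\varphi_1,\varphi_0)$.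

(a) Gates on the pairs $(\varphi_0,v)$, $(\varphi_1,u)$, $(u,v)$ produce three conjunctions and three disjunctions on six wires. Two gates on the wires carrying $\varphi_0\wedge v$, $\varphi_1\wedge u$, $u\wedge v$ put their disjunction $M(\varphi_0,\varphi_1)$ on one wire. Two gates on the other three wires put their conjunction $M(\varphi_1,\varphi_0)$ on one wire.

(b) Now the third terms are redundant. Where $u=v=1$, the hypothesis forces $\varphi_0=1$, so $(\varphi_0\wedge v)\vee(\varphi_1\wedge u)\ge u\wedge v$. Where $u=v=0$, it forces $\varphi_0=0$, so $(\varphi_0\vee v)\wedge(\varphi_1\vee u)\le u\vee v$. The second pair $u,v$ can be omitted; see Figure~\ref{fig:mix}.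
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[yscale=0.7]
\draw (0,3) node[left]{$\varphi_0$} -- (5,3) node[right]{ignored};
\draw (0,2) node[left]{$v$} -- (5,2) node[right]{$(\varphi_0\vee v)\wedge(\varphi_1\vee u)$};
\draw (0,1) node[left]{$\varphi_1$} -- (5,1) node[right]{$(\varphi_0\wedge v)\vee(\varphi_1\wedge u)$};
\draw (0,0) node[left]{$u$} -- (5,0) node[right]{ignored};
\draw[->,thick] (1,3) -- (1,2);
\draw[->,thick] (1,1) -- (1,0);
\draw[->,thick] (2.5,3) -- (2.5,1);
\draw[->,thick] (4,2) -- (4,0);
\fill (1,3) circle (2pt) (1,1) circle (2pt) (2.5,3) circle (2pt) (4,2) circle (2pt);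
\end{tikzpicture}
\caption{Mixing on four wires; time runs from left to right. An arrow is a gate: the wire at its dot receives the conjunction and the wire at its tip the disjunction. Where $u=\neg v$, the two middle outputs are $\varphi_0$ and $\varphi_1$, in an order decided by $u$.}
\label{fig:mix}
\end{figure}

The four-wire circuit needs the hypothesis of (b): at an input with $u=v=1$ and $\varphi_0=\varphi_1=0$ its output $(\varphi_0\wedge v)\vee(\varphi_1\wedge u)$ is $0$, whereas $M(\varphi_0,\varphi_1)=1$.

For a list $\mathcal A$ with $q$ entries, let $M(\mathcal A^2)$ be the list of the $q^2$ functions $M(\varphi_0,\varphi_1)$, one for each ordered pair of entries. Mixing consumes two entries of $\mathcal A$ and returns two entries of $M(\mathcal A^2)$, so the cost of $\mathcal A$ is passed on unchanged and only the selectors $u,v$ are paid for.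

\begin{lemma}[rate step]\label{lem:rate}
Let $\mathcal A$ have rate at most $r$, and let $V_0\Rightarrow\{u,v\}$ for a list $V_0$ of $p$ variables. Then $M(\mathcal A^2)$ has rate at most $r+p$. If $u\wedge v\le\varphi\le u\vee v$ for all entries $\varphi$ of $\mathcal A$, then it has rate at most $r+p/2$.
\end{lemma}

\begin{proof}
Let $q=|\mathcal A|$, and let $\sigma=2$ in the general case and $\sigma=1$ in the special case. Apply Lemma~\ref{lem:mix} once to each ordered pair of entries. Each entry occurs $q$ times in the first and $q$ times in the second position, and both the first outputs and the second outputs run through $M(\mathcal A^2)$. Hence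
\[
2q\,\mathcal A+\sigma q^2\{u,v\}\Rightarrow 2M(\mathcal A^2).
\]
Let $V\Rightarrow c\mathcal A$ with $|V|\le rcq$. Then $2qV+c\sigma q^2V_0\Rightarrow 2c\,M(\mathcal A^2)$, and the number of variables used is at most $2rcq^2+c\sigma q^2p=(r+\sigma p/2)\cdot 2c\cdot q^2$.
\end{proof}

\subsection{Pseudo-literals}

The natural selectors $y_i$ and $\neg y_i$ are not available in a monotone circuit. On a block $y$ of weight exactly $k$, though, $y_i=0$ means that the other bits have weight at least $k$, which is a monotone condition. Off weight $k$ we want both selectors to equal $[\,|y|>k\,]$, so that by \eqref{eq:table} mixing returns the value prescribed in Definition~\ref{def:fh}. One sorting network supplies both selectors.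

\begin{lemma}[pseudo-literals]\label{lem:pseudo}
Let $y=(y_1,\dots,y_b)$, $1\le i\le b$ and $1\le k\le b-1$. There are functions $X_i,Y_i$ of $y$ with $\{y_1,\dots,y_b\}\Rightarrow\{X_i,Y_i\}$ and
\[
(X_i,Y_i)=\begin{cases}(0,0)&\text{if }|y|<k,\\ (y_i,\neg y_i)&\text{if }|y|=k,\\ (1,1)&\text{if }|y|>k.\end{cases}
\]
\end{lemma}

\begin{proof}
Let $w'=|y|-y_i$ be the weight of the other $b-1$ bits and $T'_a=[w'\ge a]$, so that $T'_0=1$ and $T'_b=0$. Put
\[
X_i=(y_i\wedge T'_{k-1})\vee T'_{k+1},\qquad Y_i=T'_k .
\]
If $y_i=0$, then $w'=|y|$, so $X_i=[\,|y|\ge k+1\,]$ and $Y_i=[\,|y|\ge k\,]$. If $y_i=1$, then $w'=|y|-1$, so $X_i=T'_{k-1}=[\,|y|\ge k\,]$ and $Y_i=[\,|y|\ge k+1\,]$. This gives the three cases.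

Sort the $b-1$ other variables to obtain $T'_1,\dots,T'_{b-1}$ on distinct wires; $T'_k$ is among them because $1\le k\le b-1$. Apply a gate to $y_i$ and $T'_{k-1}$ (skip it if $k=1$, when $T'_{k-1}=1$), and then a gate to the conjunction and $T'_{k+1}$ (skip it if $k=b-1$, when $T'_{k+1}=0$). One wire now carries $X_i$, and the wire carrying $T'_k$ has not been touched.
\end{proof}

A pair of pseudo-literals costs as many wires as its block has variables. With a single block this is $N$, and the final bound is quadratic. Small blocks make it linear. The table \eqref{eq:table} also explains the scan order: when a new block is attached by mixing and its weight is not $k$, the selectors agree and override everything computed from the earlier blocks.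

\subsection{Producing all block-slice functions}

For $1\le j\le t$ let $\mathcal B_j$ be the list of all $f_h$ with $h:\Lambda^j\to\{0,1\}$, formed from the blocks $1,\dots,j$ and regarded as functions of all $N$ variables. The scan for such an $f_h$ starts at block $j$. Therefore $f_h(x)=[\,|x^{(j)}|>k\,]$ if $|x^{(j)}|\ne k$, and for $s\in\Lambda$,
\begin{equation}\label{eq:rec}
x^{(j)}=s\quad\text{implies}\quad f_h(x)=f_{h(\cdot,s)}(x),
\end{equation}
where $h(\cdot,s):\Lambda^{j-1}\to\{0,1\}$ and, for $j=1$, the right side means the bit $h(s)$.

\begin{proposition}\label{prop:all}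
The list $\mathcal B_t$ has rate at most $b(N-1)/2$.
\end{proposition}

\begin{proof}
We add the blocks one at a time and, inside a block, the bits one at a time. Mixing squares the length of a list, so the intermediate lists must be indexed by functions on a set that doubles at each step; the prefixes of points of $\Lambda$ do not do this, and we allow repetitions instead. For $1\le j\le t$ and $1\le i\le b-1$, let $\mathcal A_{j,i}$ be the list with one entry $f_{\hat\eta}$ for each $\eta:\Lambda^{j-1}\times\{0,1\}^i\to\{0,1\}$, where
\[
\hat\eta(s_1,\dots,s_j)=\eta(s_1,\dots,s_{j-1},\text{the first $i$ bits of } s_j).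
\]

\emph{Completing a block.} A point of $\Lambda$ has weight $k$, so its first $b-1$ bits determine it. Thus $\Lambda^j$ embeds in $\Lambda^{j-1}\times\{0,1\}^{b-1}$, and for $i=b-1$ the function $\hat\eta$ is the restriction of $\eta$ to the image. Every function on the image has the same number $w$ of extensions. So $\mathcal A_{j,b-1}=w\mathcal B_j$, and a bound on the rate of $\mathcal A_{j,b-1}$ is a bound on the rate of $\mathcal B_j$.

In the three steps below, $u=X_i$ and $v=Y_i$ are the pseudo-literals of block $j$, which cost $p=b$ variables. For an index $\eta$ of $\mathcal A_{j,i}$ and $c\in\{0,1\}$, let $\eta_c$ be obtained by fixing the last bit of the argument to $c$. The map $\eta\mapsto(\eta_0,\eta_1)$ is a bijection onto the ordered pairs of functions on $\Lambda^{j-1}\times\{0,1\}^{i-1}$.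

\emph{First bit of the first block ($j=i=1$).} The four functions $\eta$ of one bit $z$, namely $0,z,\neg z,1$, give $\mathcal A_{1,1}=\{u\wedge v,\,u,\,v,\,u\vee v\}$ by Lemma~\ref{lem:pseudo}. One gate gives $\{u,v,u,v\}\Rightarrow\mathcal A_{1,1}$. So $2b$ variables yield four entries, and the rate is at most $b/2$.

\emph{First bit of a later block ($j\ge2$, $i=1$).} Here $\eta_0,\eta_1$ are functions on $\Lambda^{j-1}$, and we claim $f_{\hat\eta}=M(f_{\eta_0},f_{\eta_1})$. If $|x^{(j)}|\ne k$, both sides equal $[\,|x^{(j)}|>k\,]$ by \eqref{eq:table}. If $x^{(j)}=s\in\Lambda$ has first bit $c$, then $(u,v)=(c,\neg c)$, the right side is $f_{\eta_c}(x)$, and so is the left side by \eqref{eq:rec}, since $\hat\eta(\cdot,s)=\eta_c$. Hence $\mathcal A_{j,1}=M(\mathcal B_{j-1}^2)$. The entries of $\mathcal B_{j-1}$ ignore block $j$, so we use the general case of Lemma~\ref{lem:rate}: the rate bound increases by $b$.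

\emph{Further bits ($2\le i\le b-1$).} Now $\eta_0,\eta_1$ are indices of $\mathcal A_{j,i-1}$, and we claim $f_{\hat\eta}=M(f_{\widehat{\eta_0}},f_{\widehat{\eta_1}})$. For $|x^{(j)}|\neq k$ both sides again equal $[\,|x^{(j)}|>k\,]$. If $x^{(j)}=s\in\Lambda$ has $i$-th bit $c$, the right side is $f_{\widehat{\eta_c}}(x)$, and this equals $f_{\hat\eta}(x)$ by \eqref{eq:rec}, since $\widehat{\eta_c}(\cdot,s)=\hat\eta(\cdot,s)$. Hence $\mathcal A_{j,i}=M(\mathcal A_{j,i-1}^2)$. We have $u\wedge v=[\,|x^{(j)}|>k\,]$ and $u\vee v=[\,|x^{(j)}|\ge k\,]$, and every entry of $\mathcal A_{j,i-1}$ lies between these functions because its scan starts at block $j$. By the special case of Lemma~\ref{lem:rate} the rate bound increases by $b/2$.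

\emph{Total.} The list $\mathcal B_1$ has rate at most $\frac b2+(b-2)\frac b2=\frac{b(b-1)}2$, and each further block adds $b+(b-2)\frac b2=\frac{b^2}2$. The sum is $\frac b2\,(b-1+(t-1)b)=\frac{b(N-1)}2$.
\end{proof}

\subsection{Extracting one function}

A given $f_h$ occurs only once among the $2^K$ entries of $\mathcal B_t$, so the other entries must be converted. The plan is to cut every index $g$ down to $g\wedge h$ and then to glue complementary pieces. Cutting with $h$ itself would consume a copy of $f_h$ each time. But $g\wedge g'=g\wedge h$ only requires $g'=h$ where $g=1$, and this freedom allows us to choose the partners $g'$ all different.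

\begin{lemma}[extraction]\label{lem:extract}
For every $h:\Lambda^t\to\{0,1\}$ we have $2\mathcal B_t\Rightarrow 2^{K-1}\{f_h\}$.
\end{lemma}

\begin{proof}
For $g:\Lambda^t\to\{0,1\}$ let $g^*(s)=[g(s)=h(s)]$. At each point $s$ the bit $g^*(s)$ determines $g(s)$, so $g\mapsto g^*$ is a permutation of the $2^K$ indices. Where $g(s)=1$ we have $g^*(s)=h(s)$, so $g\wedge g^*=g\wedge h$. Apply a gate to $f_g$ from the first copy of $\mathcal B_t$ and $f_{g^*}$ from the second, for every $g$. By Lemma~\ref{lem:lattice} this puts $f_{g\wedge h}$ on a wire of its own, for every $g$. The indices fall into $2^{K-1}$ pairs $\{g,\neg g\}$, and one gate per pair yields $f_{g\wedge h}\vee f_{\neg g\wedge h}=f_h$.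
\end{proof}

Both steps use that the index $h$ is arbitrary on $\Lambda^t$, so that $g^*$ and $\neg g$ are again indices. This is what restricts the method to slice-like families: the negation of a nonconstant monotone function is not monotone, so the list of all monotone functions has no such complements.

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Let $r=b(N-1)/2$. By Proposition~\ref{prop:all} there are $c$ and $V$ with $V\Rightarrow c\mathcal B_t$ and $|V|\le rc\,2^K$. By Lemma~\ref{lem:extract}, $2V\Rightarrow c\,2^{K-1}\{f_h\}$, and $|2V|\le 4r\cdot c\,2^{K-1}$. So $\{f_h\}$ has rate at most $4r=2b(N-1)$. For slice functions take $t=1$ and $b=N$.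
\end{proof}

\section{The lower bound by counting}\label{sec:count}

There are infinitely many circuits with a given number of wires, because gates are free. To count the functions that they compute, we first bound the number of gates that have any effect. Two functions $\varphi,\psi$ are \emph{comparable} if $\varphi\le\psi$ pointwise or $\psi\le\varphi$ pointwise. A circuit is \emph{normal} if every gate acts on wires that carry incomparable functions at that moment.

\begin{lemma}[normalization]\label{lem:normal}
For every monotone comparator circuit there is a normal one with the same wires and initial labels and the same number of outputs, whose outputs compute the same multiset of functions. A normal circuit with $S$ wires has at most $\binom S2$ gates.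
\end{lemma}

\begin{proof}
Consider a gate on $(i,j)$ whose wires carry comparable functions $\varphi$ and $\psi$. If $\varphi\le\psi$, it changes nothing; delete it. If $\varphi\ge\psi$, it exchanges the contents of the two wires; delete it and exchange the names $i$ and $j$ in all later gates and in the set of outputs. Each deletion lowers the number of gates, so the process ends with a normal circuit.

In a normal circuit, follow the number of unordered pairs of wires that carry comparable functions. Let a gate replace incomparable $\varphi,\psi$ by $\varphi\wedge\psi\le\varphi\vee\psi$. This pair becomes comparable. Let a third wire carry $\chi$. If $\chi$ is comparable to both $\varphi$ and $\psi$, it cannot lie between them, so it lies above both or below both, and it is then comparable to both new functions. If $\chi$ is comparable to exactly one of them, say $\varphi$, then $\chi\ge\varphi\ge\varphi\wedge\psi$ or $\chi\le\varphi\le\varphi\vee\psi$, so it is comparable to at least one new function. Pairs of untouched wires are unaffected. The count therefore increases at every gate, and it stays between $0$ and $\binom S2$.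
\end{proof}

\begin{lemma}\label{lem:count}
If $S\ge N+2$, then at most $S^{S^2+3}$ functions on $N$ variables have $\mathrm{mCC}\le S$.
\end{lemma}

\begin{proof}
Add constant wires until there are exactly $S$ wires, and normalize. There are $(N+2)^S\le S^S$ initial labelings and $S$ choices for the output. With $a=S(S-1)$ choices per gate and at most $a/2$ gates, the number of gate sequences is at most $\sum_{\tau=0}^{a/2}a^\tau\le a^{a/2+1}\le S^{S^2-S+2}$. The product is at most $S^{S^2+3}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $S=\lfloor\sqrt{K/\ell}\rfloor$. By hypothesis $S\ge N+2\ge4$, so Lemma~\ref{lem:count} applies and $K/\ell\ge S^2\ge16$. Since $K\ge2$, we have $\ell\ge1$, so $S^2\le K$ and $\log_2S\le\ell/2$. Therefore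
\[
(S^2+3)\log_2S\le\frac K\ell\cdot\frac\ell2+\frac{3\ell}2\le\frac K2+\frac{3K}{32}\le\frac{3K}4 .
\]
The $2^K$ functions $f_h$ are distinct, and at most $2^{3K/4}$ of them have $\mathrm{mCC}\le S$. The others have $\mathrm{mCC}\ge S+1>\sqrt{K/\ell}$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:disproof}]
Take $t=1$ and $b=N$; the upper bounds are Theorem~\ref{thm:upper}.

(a) Here $2\cdot30\cdot29=1740$. From $K=155117520<2^{28}$ we get $\ell<28$, and $28\cdot2353^2=28\cdot5536609=155025052<K$. So $\sqrt{K/\ell}>2353\ge32=N+2$, and Theorem~\ref{thm:lower} applies. Since $1740<2353$, the conjecture fails.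

(b) The central binomial coefficient is the largest of $N+1$ numbers with sum $2^N$, so $K\ge2^N/(N+1)$, and $\ell\le N$. Hence $\sqrt{K/\ell}\ge2^{N/2}/\sqrt{N(N+1)}>2^{N/2}/(N+1)$. It remains to check the hypothesis of Theorem~\ref{thm:lower}, which follows from $2^{N/2}\ge(N+1)(N+2)$. For $N=20$ this reads $1024\ge462$. Passing from $N\ge20$ to $N+1$ multiplies the left side by $\sqrt2$ and the right side by $\frac{N+3}{N+1}\le\frac{23}{21}<\sqrt2$.
\end{proof}

\section{Nearly optimal amortized size and the size of the gap}\label{sec:more}

With $b=2$, Theorem~\ref{thm:upper} gives amortized size below $4N$. To bring the constant down to $1+\varepsilon$, we confine the hard function to a small fraction of the variables and attach the remaining ones by conjunction. The next lemma shows that each attached variable costs exactly one wire per copy, so the hardness survives.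

\begin{lemma}[padding]\label{lem:pad}
Let $f$ be monotone and nonconstant, and let $z$ be a new variable. Then $\mathrm{mCC}(m\cdot(f\wedge z))=\mathrm{mCC}(m\cdot f)+m$ for all $m\ge1$.
\end{lemma}

\begin{proof}
For the upper bound, combine each output with a new wire labeled $z$. For the lower bound, take a circuit with $S$ wires and $m$ outputs computing $f\wedge z$. Since $f\neq0$, the variable $z$ is essential, and by Proposition~\ref{prop:ess} at least $m$ wires are labeled $z$. Relabel them with the constant $1$, so that the outputs compute $f$, and normalize. A constant is comparable to every function, so in a normal circuit no gate can be the first to act on a wire with a constant label. These wires are never touched, and they are not outputs because $f$ is not constant. Deleting the relabeled wires leaves a circuit for $m$ copies of $f$ with at most $S-m$ wires.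
\end{proof}

For constant $f$ the lemma fails: $f\wedge z$ is $0$ or $z$, so the left side is $m$ and the right side is $2m$.

\begin{proof}[Proof of Theorem~\ref{thm:near}]
Take $b=2$, $k=1$, $t=n_0/2$. Then $\Lambda=\{(1,0),(0,1)\}$, $K=2^{n_0/2}$, $\ell=n_0/2$, and $\sqrt{K/\ell}=2^{n_0/4}/\sqrt{n_0/2}$.

\emph{Theorem~\ref{thm:lower} applies.} We need $2^{n_0/4}/\sqrt{n_0/2}\ge n_0+2$. For $n_0=28$ the left side is $128/\sqrt{14}>128/3.75>34$. Passing from $n_0\ge28$ to $n_0+2$ multiplies the left side by $\sqrt{2n_0/(n_0+2)}\ge\sqrt{56/30}>1.3$ and the right side by at most $32/30$.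

\emph{All variables of $f_h$ are essential, except for at most two $h$.} Consider a variable in a block $j\ge2$. Give the blocks $j+1,\dots,t$ weight $1$, set the other variable of block $j$ to $0$, and set block $j-1$ to $(1,1)$. If the variable is $0$, the scan stops at block $j$ with value $0$; if it is $1$, the scan stops at block $j-1$ with value $1$. So the variable is essential for every $h$. Now fix the blocks $2,\dots,t$ to a point $s\in\Lambda^{t-1}$. As block $1$ takes the values $(0,0),(1,0),(0,1),(1,1)$, the function $f_h$ takes the values $0$, $h((1,0),s)$, $h((0,1),s)$, $1$. If the first variable is inessential, then $h((1,0),s)=0$ and $h((0,1),s)=1$ for all $s$, which determines $h$. If the second variable is inessential, then $h((0,1),s)=0$ and $h((1,0),s)=1$ for all $s$, which again determines $h$.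

\emph{The function $F$.} Since $2^{-K/4}+2\cdot2^{-K}<1$, there is an $h$ such that all $n_0$ variables are essential for $f_h$ and $\mathrm{mCC}(f_h)>2^{n_0/4}/\sqrt{n_0/2}$. Theorem~\ref{thm:upper} gives $\widetilde{\mathrm{mCC}}(f_h)\le4(n_0-1)$. Let $F=f_h\wedge z_1\wedge\dots\wedge z_{N-n_0}$ with new variables $z_i$. Repeated use of Lemma~\ref{lem:pad} gives $\mathrm{mCC}(m\cdot F)=\mathrm{mCC}(m\cdot f_h)+m(N-n_0)$ for all $m$. The case $m=1$ is the bound on $\mathrm{mCC}(F)$, and $m\to\infty$ gives $\widetilde{\mathrm{mCC}}(F)\le 4n_0-4+N-n_0$. Setting all $z_i$ to $1$ shows that the old variables are essential for $F$; fixing an input with $f_h=1$ turns $F$ into the conjunction of the $z_i$, so these are essential too. Proposition~\ref{prop:ess} gives $\widetilde{\mathrm{mCC}}(F)\ge N$.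

\emph{The two consequences.} Given $\varepsilon$, let $n_0$ be the largest even integer with $3n_0\le\varepsilon N$. Then $\varepsilon N/3-2<n_0\le\varepsilon N/3$, so $28\le n_0\le N$ for large $N$, the amortized size is at most $(1+\varepsilon)N$, and
\[
\mathrm{mCC}(F)>\frac{2^{\varepsilon N/12-1/2}}{\sqrt{\varepsilon N/6}}\ge2^{\varepsilon N/13}
\]
for large $N$, because $\frac1{12}>\frac1{13}$. Given $c$, we may assume $c\ge1$. Let $n_0$ be the smallest even integer with $n_0\ge4(c+1)\log_2N$. For large $N$ we have $28\le n_0\le N$. Then $N\le\widetilde{\mathrm{mCC}}(F)\le N+12(c+1)\log_2N+2$ and $\mathrm{mCC}(F)>N^{c+1}/\sqrt{N/2}\ge N^c$.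
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:gap}]
Lemma~\ref{lem:finite} and \eqref{eq:inf} give $\rho(N)\le2^{N+1}$. Corollary~\ref{cor:disproof}(b) gives, for $N\ge20$,
\[
\rho(N)\ge\frac{2^{N/2}}{2N(N-1)(N+1)}=2^{N/2-O(\log N)} .
\]
For the last claim fix $b$, let $k=\lfloor b/2\rfloor$ and $N=bt$. Then $\binom bk\ge2$ and $\binom bk\ge2^b/(b+1)$, so $K\ge2^{N/b}$ and $K\ge2^{N(1-\log_2(b+1)/b)}$. Also $\ell<N$, since $\Lambda^t$ is a proper subset of $\{0,1\}^N$. The first bound on $K$ gives $K/\ell>2^{N/b}/N\ge(N+2)^2$ for all large $t$, so Theorem~\ref{thm:lower} provides an $h$ with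
\[
\mathrm{mCC}(f_h)>\sqrt{K/\ell}>\sqrt{K/N}\ge\frac1{\sqrt N}\,2^{\frac N2\left(1-\frac{\log_2(b+1)}b\right)},
\]
and Theorem~\ref{thm:upper} gives $\widetilde{\mathrm{mCC}}(f_h)\le2b(N-1)$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{amort}
\emph{Amortized Circuit Complexity, Formal Complexity Measures, and Catalytic Algorithms},
\texttt{http://eccc.uni-trier.de/report/2021/035/revision/1/download}.

\end{thebibliography}
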